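# Composition operators on the unit ball: every symbol beats the target weight $\alpha+n-1$

Throughout, $n\ge 2$, $B^n=\{z\in\mathbb C^n: |z|<1\}$ with $|z|^2=\sum_j|z_j|^2$, $\langle z,w\rangle=\sum_j z_j\bar w_j$, and $\mathbb D$ is the unit disc in $\mathbb C$. $H(B^n)$ is the space of holomorphic functions on $B^n$, $dV$ is volume measure on $B^n$ normalized to total mass $1$, and $d\sigma$ is surface measure on $\partial B^n$ normalized to total mass $1$. In polar coordinates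
$$\int_{B^n} g\,dV=2n\int_0^1 r^{2n-1}\int_{\partial B^n}g(r\zeta)\,d\sigma(\zeta)\,dr .$$
The letter $C$ denotes a positive constant that may change from line to line; we say what it may depend on when this matters. We write $A\asymp B$ when $A/B$ lies between two positive constants.

## 1. Weighted Bergman spaces, composition operators, and the geometry of the ball

**Definition (the spaces).** For $0<p<\infty$ and $\alpha>-1$, $A^p_\alpha(B^n)$ is the space of $f\in H(B^n)$ with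
$$\|f\|_{A^p_\alpha}^p=\int_{B^n}|f(z)|^p(1-|z|^2)^\alpha\,dV(z)<\infty .$$
By convention $A^p_{-1}(B^n)$ is the Hardy space $H^p(B^n)$ of $g\in H(B^n)$ with $\|g\|_{H^p}^p=\sup_{0<r<1}\int_{\partial B^n}|g(r\zeta)|^p\,d\sigma(\zeta)<\infty$.

*Example.* For $n=2$, $p=2$, $\alpha=0$, $f(z)=z_1$: by symmetry $\|f\|^2=\frac12\int|z|^2dV=\frac12\cdot 4\int_0^1 r^5dr=\frac13$.

A larger $\alpha$ gives a larger space. If $-1<\alpha<\alpha'$, then $(1-|z|^2)^{\alpha'}\le(1-|z|^2)^{\alpha}$, so $\|f\|_{A^p_{\alpha'}}\le\|f\|_{A^p_\alpha}$. If $\alpha=-1<\alpha'$, then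
$$\|f\|^p_{A^p_{\alpha'}}=2n\int_0^1r^{2n-1}(1-r^2)^{\alpha'}\int_{\partial B^n}|f(r\zeta)|^pd\sigma\,dr\le C\|f\|_{H^p}^p .$$
So in all cases
$$A^p_\alpha\subset A^p_{\alpha'}\ \text{ continuously, whenever } -1\le\alpha<\alpha'. \tag{1}$$

**Definition (composition operator).** A holomorphic map $\varphi:B^n\to B^n$ induces $C_\varphi f=f\circ\varphi$. We say that $C_\varphi$ maps $A^p_\alpha$ boundedly into $A^p_\beta$ if $\|f\circ\varphi\|_{A^p_\beta}\le C\|f\|_{A^p_\alpha}$ for all $f\in A^p_\alpha$. It is compact if, in addition, each bounded sequence in $A^p_\alpha$ has a subsequence whose image converges in $A^p_\beta$.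

*Example.* Let $\varphi(z)=(z_1,0,\dots,0)$ and write $z=(z_1,z')$. The function $\lambda\mapsto|f(z_1,\lambda z')|^p$ is subharmonic, so $|f(z_1,0)|^p\le\frac1{2\pi}\int_0^{2\pi}|f(z_1,e^{i\theta}z')|^pd\theta$. Both $dV$ and $d\sigma$ are invariant under $z'\mapsto e^{i\theta}z'$. Integrating, we get $\|f\circ\varphi\|_{A^p_\alpha}\le\|f\|_{A^p_\alpha}$ for every $\alpha\ge-1$. This $\varphi$ maps $A^p_\alpha$ into itself.

*Example.* $\varphi_0(z)=(z_1^2+\dots+z_n^2,0,\dots,0)$ maps $B^n$ into $B^n$, because $|\sum z_j^2|\le|z|^2$. This map is the main test case below.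

**Definition (pluriharmonic function).** A real $C^2$ function $u$ is pluriharmonic if $\partial_j\bar\partial_ku=0$ for all $j,k$. On $B^n$, which is simply connected, this means $u=\operatorname{Re}F$ with $F\in H(B^n)$.

*Example.* $u=\operatorname{Re}\frac{1+z_1}{1-z_1}$ is a positive pluriharmonic function. The harmonic function $|z_1|^2-|z_2|^2$ is not pluriharmonic, since $\partial_1\bar\partial_1$ of it equals $1$.

**Definition (involutive automorphism).** For $a\in B^n\setminus\{0\}$ let $P_a$ be the orthogonal projection onto $\mathbb Ca$, $Q_a=I-P_a$, $s_a=(1-|a|^2)^{1/2}$, and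
$$\phi_a(z)=\frac{a-P_az-s_aQ_az}{1-\langle z,a\rangle},\qquad \phi_0(z)=-z .$$
We use the following facts (Rudin, *Function Theory in the Unit Ball of $\mathbb C^n$*, §2.2). The map $\phi_a$ is an automorphism of $B^n$ with $\phi_a\circ\phi_a=\mathrm{id}$ and $\phi_a(0)=a$. For $a\neq0$, $\phi_a'(0)=-s_a^2P_a-s_aQ_a$. The real Jacobian of $\phi_a$ at $z$ is $\big(\frac{1-|a|^2}{|1-\langle z,a\rangle|^2}\big)^{n+1}$. Finally,
$$1-\langle\phi_a(z),\phi_a(w)\rangle=\frac{(1-|a|^2)(1-\langle z,w\rangle)}{(1-\langle z,a\rangle)(1-\langle a,w\rangle)} .\tag{2}$$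

*Example.* For $n=2$ and the point $(a,0)$ with $0<|a|<1$, $\phi(z)=\Big(\frac{a-z_1}{1-\bar az_1},\frac{-\sqrt{1-|a|^2}\,z_2}{1-\bar az_1}\Big)$. At $0$ the two diagonal derivatives are $-(1-|a|^2)$ and $-\sqrt{1-|a|^2}$, as the formula for $\phi_a'(0)$ says.

**Definition (nonisotropic boundary regions).** For $\xi\in\partial B^n$ and $t>0$, $S(\xi,t)=\{w\in B^n:|1-\langle w,\xi\rangle|<t\}$.

*Example.* For $\xi=e_1$, $w\in S(e_1,t)$ means $|1-w_1|<t$, and then $|w'|^2<1-|w_1|^2\le 2(1-|w_1|)<2t$. So the region has size $t$ in the two real directions of $w_1$ and at most $\sqrt{2t}$ in the other $2n-2$; hence $V(S(e_1,t))\le Ct^{2}t^{n-1}=Ct^{n+1}$.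

Three textbook facts complete the list. The first two carry names for later use.

**Rudin 1.4.10.** For $c>0$ and $\alpha>-1$,
$$\int_{\partial B^n}\frac{d\sigma(\zeta)}{|1-\langle z,\zeta\rangle|^{n+c}}\asymp(1-|z|^2)^{-c},\qquad \int_{B^n}\frac{(1-|w|^2)^\alpha\,dV(w)}{|1-\langle z,w\rangle|^{n+1+\alpha+c}}\asymp(1-|z|^2)^{-c}.$$

**M. Riesz's theorem.** For $1<q<\infty$ there is $C_q$ such that $\int_0^{2\pi}|h(e^{i\theta})|^qd\theta\le C_q\int_0^{2\pi}|\operatorname{Re}h(e^{i\theta})|^qd\theta$ for every $h$ holomorphic near $\overline{\mathbb D}$ with $h(0)$ real.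

The third is the Schwarz–Pick lemma on $\mathbb D$, in two forms. If $h:\mathbb D\to\mathbb D$, then $|h(\lambda)|\le\frac{|h(0)|+|\lambda|}{1+|h(0)||\lambda|}$. If $h$ maps $\mathbb D$ into the right half-plane, then $|h'(0)|\le2\operatorname{Re}h(0)$.

## 2. Is the loss of $n-1$ in the weight ever attained?

A result of MacCluer–Mercer, Cima–Mercer, Koo–Smith and Stessin–Zhu says: for $0<p<\infty$, $\alpha\ge-1$ and **every** holomorphic $\varphi:B^n\to B^n$, $C_\varphi$ maps $A^p_\alpha(B^n)$ boundedly into $A^p_{n+\alpha-1}(B^n)$. The weight exponent goes up by $n-1$.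

**Question.** Fix $n\ge2$, $0<p<\infty$, $\alpha\ge-1$. Is there a single holomorphic $\varphi:B^n\to B^n$ (it may depend on $n,p,\alpha$ but not on $\varepsilon$) such that for every $\varepsilon>0$ with $\alpha+n-1-\varepsilon\ge-1$, $C_\varphi$ fails to map $A^p_\alpha$ boundedly into $A^p_{\alpha+n-1-\varepsilon}$? Such a map would show that the target space above is sharp. (The question is taken from https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/58751/1/1519-9.pdf.)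

Call $\varepsilon>0$ *admissible* if $\alpha+n-1-\varepsilon\ge-1$, that is, $\varepsilon\le\alpha+n$.

The answer is no. For a negative answer it would be enough to find, for each $\varphi$, some admissible $\varepsilon$ that works. In fact one range of $\varepsilon$ works for all $\varphi$. Put
$$q=\alpha+n+1,\qquad m=\tfrac12\Big(-n+\sqrt{n^2+4q(q-1)}\Big),$$
$$\varepsilon_0=q-1-m=\alpha+\tfrac{3n}2-\tfrac12\sqrt{n^2+4(\alpha+n)(\alpha+n+1)} .$$
So $m$ is the positive root of $m(m+n)=q(q-1)$. Because $q\ge n\ge2$, we have $(q-1)(q-1+n)>q(q-1)$, and $y\mapsto y(y+n)$ is increasing on $[0,\infty)$; hence $m<q-1$ and $\varepsilon_0>0$.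

**Theorem 1.** For every holomorphic $\varphi:B^n\to B^n$ and every $0<\varepsilon<\varepsilon_0$, $C_\varphi:A^p_\alpha\to A^p_{\alpha+n-1-\varepsilon}$ is bounded, and even compact. Hence no $\varphi$ as in the Question exists, for any $n\ge2$, $0<p<\infty$, $\alpha\ge-1$.

**Theorem 2.** Let $\varphi_0(z)=(z_1^2+\dots+z_n^2,0,\dots,0)$. For every $\varepsilon>\frac{n-1}2$ with $\alpha+n-1-\varepsilon\ge-1$, $C_{\varphi_0}$ does not map $A^p_\alpha$ boundedly into $A^p_{\alpha+n-1-\varepsilon}$.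

To compare the two, note that $n^2+4q(q-1)=(2q-1)^2+n^2-1$, so
$$\tfrac{n-1}2-\varepsilon_0=\tfrac12\Big(\sqrt{(2q-1)^2+n^2-1}-(2q-1)\Big)\in\Big(0,\ \tfrac{n^2-1}{4(2\alpha+2n+1)}\Big), \tag{3}$$
using $0<\sqrt{A^2+b}-A<\frac b{2A}$ for $A,b>0$ and $2q-1=2\alpha+2n+1$. In particular $\varepsilon_0<\frac{n-1}2<n-1\le\alpha+n$, so every $\varepsilon\in(0,\varepsilon_0)$ is admissible.

Let $\varepsilon^*$ be the supremum of those $\varepsilon$ for which all $\varphi$ induce bounded operators. The theorems give $\varepsilon_0\le\varepsilon^*\le\frac{n-1}2$, and (3) gives $\frac{n-1}2-\varepsilon^*\le\frac{n^2-1}{4(2\alpha+2n+1)}$, so $\varepsilon^*\to\frac{n-1}2$ as $\alpha\to\infty$. The argument does not determine $\varepsilon^*$ exactly.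

*Example.* The smallest case is $n=2$, $\alpha=-1$, from $H^p(B^2)$ into $A^p_{-\varepsilon}(B^2)$. Here $q=2$, $m(m+2)=2$, $m=\sqrt3-1$, and $\varepsilon_0=2-\sqrt3\approx0.268$, while $\frac{n-1}2=0.5$.

## 3. Reducing boundedness to the measure of $\varphi^{-1}(S(\xi,t))$

Fix $\varphi$ and $\beta>-1$, and let $\nu=\nu_{\varphi,\beta}$ be the image under $\varphi$ of the measure $(1-|z|^2)^\beta dV$. It is a finite measure and
$$\|f\circ\varphi\|^p_{A^p_\beta}=\int_{B^n}|f|^p\,d\nu .$$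
So we must compare $\int|f|^pd\nu$ with a Bergman norm of $f$. Two lemmas reduce this to the size of $\nu(S(\xi,t))$: one gives a necessary condition, the other a sufficient one.

**Lemma 1.** Let $\alpha\ge-1$, $\beta>-1$. If $C_\varphi:A^p_\alpha\to A^p_\beta$ is bounded, then $\nu(S(\xi,t))\le Ct^{n+1+\alpha}$ for all $\xi\in\partial B^n$, $0<t<1$.

*Proof.* We test on a function that peaks at $\xi$. Let $a=1-t$, let $k$ be a positive integer with $kp>n+1+\alpha$, and let $f(w)=(1-a\langle w,\xi\rangle)^{-k}$. If $\alpha>-1$, Rudin 1.4.10 with $z=a\xi$ and $c=kp-(n+1+\alpha)$ gives $\|f\|^p_{A^p_\alpha}\le C(1-a^2)^{-c}\le C(1-a)^{-c}=Ct^{n+1+\alpha-kp}$. If $\alpha=-1$, the spherical estimate with $z=ra\xi$ and $c=kp-n$ gives $\int|f(r\zeta)|^pd\sigma\le C(1-a^2r^2)^{-c}\le Ct^{n-kp}$, the same bound. On $S(\xi,t)$ we have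
$$|1-a\langle w,\xi\rangle|\le|1-\langle w,\xi\rangle|+(1-a)|\langle w,\xi\rangle|<2t,$$
so $(2t)^{-kp}\nu(S(\xi,t))\le\int|f|^pd\nu\le C\|f\|^p_{A^p_\alpha}\le Ct^{n+1+\alpha-kp}$. Multiply by $(2t)^{kp}$. $\blacksquare$

**Lemma 2.** Let $\gamma>-1$ and suppose $\nu(S(\xi,t))\le C\,t^{n+1+\gamma}$ for all $\xi\in\partial B^n$, $t>0$. Then $\int|f|^pd\nu\le C\|f\|^p_{A^p_\gamma}$ for all $f\in A^p_\gamma$.

*Proof.* The plan is to bound $|f(w)|^p$ by an average over a region $E(w)$, exchange the order of integration, and put each $E(z)$ into some $S(\xi,t)$.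

Let $E(w)=\{z:|\phi_w(z)|<\frac12\}$. By (2) with both arguments equal,
$$1-|\phi_w(z)|^2=\frac{(1-|w|^2)(1-|z|^2)}{|1-\langle z,w\rangle|^2},\tag{4}$$
which is symmetric in $z,w$; so $z\in E(w)\iff w\in E(z)$. If $z\in E(w)$, then $z=\phi_w(\eta)$ with $|\eta|<\frac12$, and (2) for the pair $(\eta,0)$ gives, since $\phi_w(0)=w$,
$$1-\langle z,w\rangle=\frac{1-|w|^2}{1-\langle\eta,w\rangle}.$$
The denominator has modulus between $\frac12$ and $\frac32$. Hence $\frac23(1-|w|^2)\le|1-\langle z,w\rangle|\le2(1-|w|^2)$ on $E(w)$. Since $\frac34<1-|\phi_w(z)|^2\le1$ there, (4) also gives $1-|z|^2\asymp1-|w|^2$.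

Next, $|f\circ\phi_w|^p$ is subharmonic, and the ball $|\eta|<\frac12$ has $V$-measure $4^{-n}$. The real Jacobian of $\phi_w$ at $z\in E(w)$ is $\big(\frac{1-|w|^2}{|1-\langle z,w\rangle|^2}\big)^{n+1}\asymp(1-|z|^2)^{-(n+1)}$. Substituting $\eta=\phi_w(z)$,
$$|f(w)|^p=|f\circ\phi_w(0)|^p\le4^n\int_{|\eta|<1/2}|f\circ\phi_w|^p\,dV\le C\int_{E(w)}|f(z)|^p(1-|z|^2)^{-(n+1)}\,dV(z).$$
Integrate in $d\nu(w)$ and use Fubini, with $z\in E(w)\iff w\in E(z)$:
$$\int|f|^p\,d\nu\le C\int_{B^n}|f(z)|^p(1-|z|^2)^{-(n+1)}\,\nu(E(z))\,dV(z).$$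
Finally let $w\in E(z)$, $z\ne0$. Then $|1-\langle w,z\rangle|\le2(1-|z|^2)$, and $|\langle w,z\rangle|\le|z|$, so
$$\Big|1-\Big\langle w,\frac z{|z|}\Big\rangle\Big|\le|1-\langle w,z\rangle|+|\langle w,z\rangle|\Big(\frac1{|z|}-1\Big)\le2(1-|z|^2)+(1-|z|)\le3(1-|z|^2).$$
Thus $E(z)\subset S\big(\tfrac z{|z|},4(1-|z|^2)\big)$ and $\nu(E(z))\le C(1-|z|^2)^{n+1+\gamma}$. Inserting this gives the claim. $\blacksquare$

Here is the bookkeeping that guides everything below. Suppose $\nu(S(\xi,t))$ behaves like $t^{\beta+v}$; informally, $v$ is the volume exponent of $\varphi^{-1}(S(\xi,t))$, on which $1-|z|$ has order $t$. Then Lemma 1 asks for $\beta+v\ge n+1+\alpha$, i.e. $\beta\ge\alpha+(n+1-v)$. So $v=n+1$ costs nothing, and a loss of the full $n-1$ would require $v=2$.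

## 4. The map $\sum z_j^2$: proof of Theorem 2

For $\varphi_0$ the function $\psi(z)=\sum z_j^2$ equals $1$ on the whole real unit sphere $S^{n-1}\subset\partial B^n$, not just at one point, and this makes $\varphi_0^{-1}(S(e_1,t))$ large. We compute that $v\le2+\frac{n-1}2$.

Let $\varepsilon>\frac{n-1}2$ be admissible and $\beta=\alpha+n-1-\varepsilon$, so $-1\le\beta<\alpha+\frac{n-1}2$.

**Step 1: removing the case $\beta=-1$.** By (1), boundedness into $A^p_{-1}=H^p$ implies boundedness into $A^p_{\beta'}$ for every $\beta'>-1$. The interval $(-1,\alpha+\frac{n-1}2)$ is nonempty, because $\alpha\ge-1$ and $n\ge2$. So if $\beta=-1$ it suffices to disprove boundedness for some $\beta'$ in this interval. Hence we may assume $-1<\beta<\alpha+\frac{n-1}2$.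

**Step 2: a large set where $\psi$ is near $1$.** For $0<t<1$ let $G_t=\varphi_0^{-1}(S(e_1,t))=\{z\in B^n:|1-\psi(z)|<t\}$. Write $z=x+iy$ with $x,y\in\mathbb R^n$; then
$$1-\psi=1-|x|^2+|y|^2-2i\,x\cdot y .$$
Consider the set of $z$ with
$$\tfrac t8<1-|x|^2<\tfrac t4,\qquad|y_\parallel|<\tfrac t8,\qquad|y_\perp|<\tfrac{\sqrt t}8,$$
where $y_\parallel,y_\perp$ are the components of $y$ along $x$ and orthogonal to $x$. On it $|y|^2<\frac{t^2}{64}+\frac t{64}<\frac t{16}$ and $|x\cdot y|\le|y_\parallel|<\frac t8$. Hence $|1-\psi|<\frac t4+\frac t{16}+\frac t4<t$. Also $1-|z|^2=1-|x|^2-|y|^2$ satisfies $\frac t{16}<1-|z|^2<\frac t4$. So the set lies in $G_t$.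

Its volume is at least $c\,t\cdot t\cdot t^{(n-1)/2}$. Indeed, the shell $1-\frac t4<|x|^2<1-\frac t8$ has $n$-dimensional measure proportional to $(1-\frac t8)^{n/2}-(1-\frac t4)^{n/2}\ge ct$ by the mean value theorem. For each such $x$, the allowed $y$ form an interval of length $\frac t4$ times an $(n-1)$-ball of radius $\frac{\sqrt t}8$. Since $1-|z|^2$ has order $t$ on the set,
$$\nu(S(e_1,t))=\int_{G_t}(1-|z|^2)^\beta\,dV\ge c\,t^{\beta+2+\frac{n-1}2}. \tag{5}$$

**Step 3: contradiction.** If $C_{\varphi_0}:A^p_\alpha\to A^p_\beta$ were bounded, Lemma 1 and (5) would give $t^{\beta+2+(n-1)/2}\le Ct^{n+1+\alpha}$ for all $t\in(0,1)$. Letting $t\to0$, $\beta+2+\frac{n-1}2\ge n+1+\alpha$, i.e. $\beta\ge\alpha+\frac{n-1}2$, a contradiction. $\blacksquare$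

So some maps lose at least $\frac{n-1}2$. Can another map lose all of $n-1$, i.e. have $v=2$?

## 5. The mean value argument and its barrier at exponent $2$

The natural way to bound $\nu(S(\xi,t))$ from above is to move to the half-plane. Let $\xi\in\partial B^n$, $\rho_0=|\varphi(0)|$, and
$$\psi=\langle\varphi,\xi\rangle:B^n\to\mathbb D,\qquad F=\frac{1+\psi}{1-\psi},\qquad u=\operatorname{Re}F>0 .$$
Since $|\psi(0)|\le\rho_0$, we have $|F(0)|\le K:=\frac{1+\rho_0}{1-\rho_0}$. Two observations hold for $0<t<1$ and $z\in\varphi^{-1}(S(\xi,t))$, that is, $|1-\psi(z)|<t$: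
$$|F(z)|=\Big|\frac2{1-\psi(z)}-1\Big|\ge\frac2t-1\ge\frac1t, \tag{6}$$
$$1-|z|\le Mt,\qquad M=\frac2{1-\rho_0}. \tag{7}$$
For (7), apply Schwarz–Pick to $\lambda\mapsto\psi(\lambda z/|z|)$ (the case $z=0$ follows directly from $|\psi(0)|\le\rho_0$): $t>1-|\psi(z)|\ge\frac{(1-|\psi(0)|)(1-|z|)}{1+|\psi(0)||z|}\ge\frac{1-\rho_0}2(1-|z|)$.

How often can $|F|\ge\frac1t$ happen on a sphere? Let $\lambda>0$ and $g=\frac{2F}{F+\lambda}$. Then
$$\operatorname{Re}g=\frac{2(|F|^2+\lambda u)}{|F|^2+\lambda^2+2\lambda u}\ge0,$$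
and $\operatorname{Re}g\ge1$ wherever $|F|\ge\lambda$, since there the denominator is at most $2|F|^2+2\lambda u$. By the mean value property, $\sigma\{\zeta:|F(r\zeta)|\ge\lambda\}\le\operatorname{Re}g(0)\le\frac{2|F(0)|}{|F(0)+\lambda|}\le\frac{2K}\lambda$. With $\lambda=\frac1t$ and (6), (7),
$$\nu(S(\xi,t))\le2n\int_{\max(0,1-Mt)}^1r^{2n-1}(1-r^2)^\beta\cdot2Kt\,dr\le C\,t^{\beta+2}. \tag{8}$$
Take $\beta=\alpha+n-1$ with $\alpha>-1$. Then (8) reads $\nu(S(\xi,t))\le Ct^{n+1+\alpha}$ for $t<1$. For $t\ge1$ this is trivial, as $\nu$ is finite. Lemma 2 with $\gamma=\alpha$ proves the quoted result for $\alpha>-1$. For $\beta=\alpha+n-1-\varepsilon$, however, (8) only gives $t^{n+1+\alpha-\varepsilon}$, which is too weak by a factor $t^{-\varepsilon}$. This is the case $v=2$.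

The place where the argument stops is the bound $\sigma\{|F(r\zeta)|\ge\frac1t\}\le2Kt$, which uses only that $u$ is positive with a given mean. In one variable it cannot be improved: for $F=\frac{1+z}{1-z}$ and $1-r\le\frac t2<\frac12$, all points of the arc $|1-\zeta|\le\frac t2$ have $|1-r\zeta|\le t$, so $|1+r\zeta|\ge1$ and $|F(r\zeta)|\ge\frac1t$. Passing to higher moments one slice at a time does not help either. Harnack's inequality $u(r\zeta)\le\frac{1+r}{1-r}u(0)$ and the mean value property give, for $s>1$,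
$$\int_{\partial B^n}u(r\zeta)^s\,d\sigma\le\Big(\frac{1+r}{1-r}u(0)\Big)^{s-1}u(0), \tag{9}$$
with exponent $s-1$. For the Poisson kernel of the disc the exponent $s-1$ is attained. Since $h(\langle z,\zeta\rangle)$ is a positive pluriharmonic function on $B^n$ for every positive harmonic $h$ on $\mathbb D$, nothing better is true on a single slice. An improvement must use that $u$ cannot behave like a Poisson kernel on all slices simultaneously.

## 6. Which moment is needed, and the estimate that supplies it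

**What a better exponent would buy.** Suppose (9) held with $(1-r)^{-m_s}$ in place of $(1-r)^{-(s-1)}$. By M. Riesz's theorem the same holds for $|F|^s$, with an added constant. Chebyshev gives $\sigma\{|F(r\zeta)|\ge\frac1t\}\le Ct^s(1-r^2)^{-m_s}$. Integrating over $1-Mt<r<1$ yields $\nu(S(\xi,t))\le Ct^{s+\beta+1-m_s}$, provided $\beta+1>m_s$ so that the integral converges. With $\beta=\alpha+n-1-\varepsilon$ there are two requirements:
$$\varepsilon\le s-1-m_s\ \ (\text{exponent at least } n+1+\alpha),\qquad \varepsilon<\alpha+n-m_s\ \ (\text{convergence}).$$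
The two right-hand sides agree exactly when $s=\alpha+n+1=q$. This is where $q$ comes from.

**Where a better exponent comes from.** Consider the second-order operator
$$D=(1-|z|^2)\sum_{j,k}(\delta_{jk}-z_j\bar z_k)\,\partial_j\bar\partial_k .$$
*Example.* $D$ kills pluriharmonic functions, and $D\log(1-|z|^2)=-n$ (computed in Section 7, Step 3).

Two facts work against each other. First, the Schwarz–Pick lemma on the ball will give $D(u^s)\le s(s-1)u^s$, where the constant does not depend on $n$. Second, averaging over rotations makes $u^s$ radial, and on radial functions $w(|z|^2)$, with $x=|z|^2$, $D$ becomes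
$$Lw=(1-x)\big[x(1-x)w''+(n-x)w'\big],$$
whose first-order term grows with $n$. On powers,
$$L(1-x)^{-\mu}=\mu\,(n+\mu x)\,(1-x)^{-\mu}, \tag{10}$$
because $w'=\mu(1-x)^{-\mu-1}$, $w''=\mu(\mu+1)(1-x)^{-\mu-2}$, and $x\mu(\mu+1)+(n-x)\mu=\mu(n+\mu x)$. As $x\to1$ the factor tends to $\mu(\mu+n)$. So a solution of $Lw=s(s-1)w$ should grow like $(1-x)^{-m_s}$ with $m_s(m_s+n)=s(s-1)$. For $n=1$ this is $m_s=s-1$, the Harnack exponent. For $n\ge2$ we have $(s-1)(s-1+n)>s(s-1)$, so $m_s<s-1$. This is the gain.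

**Theorem 3.** Let $u>0$ be pluriharmonic on $B^n$, $s>1$, and let $m_s>0$ satisfy $m_s(m_s+n)=s(s-1)$. Then for $0\le r<1$
$$\int_{\partial B^n}u(r\zeta)^s\,d\sigma(\zeta)\le u(0)^s\int_{\partial B^n}\frac{(1-r^2)^{m_s+n}}{|1-r\zeta_1|^{2(m_s+n)}}\,d\sigma(\zeta)\le C_{n,s}\,u(0)^s(1-r^2)^{-m_s}.$$

*Example.* Take $n=2$, $s=2$, so $m_2=\sqrt3-1\approx0.73$, while Harnack gives exponent $1$. For $u=\operatorname{Re}\frac{1+\psi}{1-\psi}=1+\sum_{k\ge1}(\psi^k+\overline{\psi^k})$, where $\psi$ is a homogeneous polynomial of degree $d\ge1$ with $|\psi|\le1$ on $\partial B^2$, the rotations $\zeta\mapsto e^{i\theta}\zeta$ give orthogonality and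
$$\int_{\partial B^2}u(r\zeta)^2d\sigma=1+2\sum_{k\ge1}r^{2dk}\int|\psi^k|^2d\sigma .$$
For $\psi=z_1$ the integrals are $\frac1{k+1}$, and the sum grows like $\log\frac1{1-r}$. For $\psi=z_1^2+z_2^2=2w_1w_2$, with $w_{1,2}=(z_1\pm iz_2)/\sqrt2$ unitary coordinates, the integrals are $4^k\frac{k!\,k!}{(2k+1)!}=\frac{4^k}{(2k+1)\binom{2k}k}\sim\frac12\sqrt{\pi/k}$, and the sum grows like $(1-r)^{-1/2}$. Both are consistent with $m_2\approx0.73$.

## 7. Proof of Theorem 3: comparison with a spherical eigenfunction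

Write $u=\operatorname{Re}F$, $F_j=\partial_jF$, $|\nabla F|^2=\sum|F_j|^2$, $RF=\sum z_jF_j$, and $\lambda=s(s-1)$.

**Step 1: a Schwarz–Pick inequality on the ball.** The aim is
$$(1-|z|^2)\big(|\nabla F(z)|^2-|RF(z)|^2\big)\le4u(z)^2,\qquad z\in B^n. \tag{11}$$
*At $z=0$.* For a unit vector $e$, $\lambda\mapsto F(\lambda e)$ maps $\mathbb D$ into the right half-plane, so $|\sum_jF_j(0)e_j|\le2u(0)$. If $\nabla F(0)\neq0$, the choice $e=\overline{\nabla F(0)}/|\nabla F(0)|$ gives $|\nabla F(0)|\le2u(0)$. If $\nabla F(0)=0$ there is nothing to prove.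

*At $a\ne0$.* Apply the case $z=0$ to $F\circ\phi_a$, whose real part is $u\circ\phi_a>0$ with value $u(a)$ at $0$. Regard $F'(a)$ as a row vector. By the chain rule the derivative of $F\circ\phi_a$ at $0$ is $-s_a^2F'(a)P_a-s_aF'(a)Q_a$. The two row vectors $F'(a)P_a$ and $F'(a)Q_a$ are orthogonal, because $P_aQ_a^*=P_aQ_a=0$. Since $P_a=aa^*/|a|^2$ and $F'(a)a=RF(a)$, we have $|F'(a)P_a|=|RF(a)|/|a|$. By Pythagoras $|F'(a)Q_a|^2=|\nabla F(a)|^2-|RF(a)|^2/|a|^2$. Hence
$$|\nabla(F\circ\phi_a)(0)|^2=s_a^4\frac{|RF(a)|^2}{|a|^2}+s_a^2\Big(|\nabla F(a)|^2-\frac{|RF(a)|^2}{|a|^2}\Big)=(1-|a|^2)\big(|\nabla F(a)|^2-|RF(a)|^2\big),$$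
where the last step uses $s_a^2=1-|a|^2$ and $(1-s_a^2)/|a|^2=1$. This is at most $4u(a)^2$, which is (11).

**Step 2: a differential inequality for the spherical mean.** The aim is to turn (11) into an ordinary differential inequality. Since $\partial_j\bar\partial_ku=0$, $\partial_ju=\frac12F_j$, $\bar\partial_ku=\frac12\overline{F_k}$,
$$\partial_j\bar\partial_k(u^s)=\tfrac14s(s-1)u^{s-2}F_j\overline{F_k},$$
and $\sum(\delta_{jk}-z_j\bar z_k)F_j\overline{F_k}=|\nabla F|^2-|RF|^2$. So by (11)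
$$D(u^s)=\tfrac14s(s-1)u^{s-2}(1-|z|^2)\big(|\nabla F|^2-|RF|^2\big)\le\lambda u^s .$$
The operator $D$ commutes with $f\mapsto f\circ U$ for unitary $U$. Indeed $\partial_j\bar\partial_k(f\circ U)(z)=\sum_{l,i}U_{lj}\overline{U_{ik}}(\partial_l\bar\partial_if)(Uz)$, and $\sum_{j}U_{lj}\overline{U_{ij}}=\delta_{li}$, $\sum_jU_{lj}z_j=(Uz)_l$. Set
$$W(z)=\int_{U(n)}u(Uz)^s\,dU=\int_{\partial B^n}u(|z|\zeta)^s\,d\sigma(\zeta),$$
with $dU$ normalized Haar measure. It is smooth (differentiate under the integral over the compact group) and radial, and $DW\le\lambda W$. Write $W(z)=w(|z|^2)$, with $w$ continuous on $[0,1)$ and smooth on $(0,1)$. Since $\bar\partial_kw(|z|^2)=z_kw'$ and $\partial_j\bar\partial_kw(|z|^2)=\delta_{jk}w'+\bar z_jz_kw''$, with $x=|z|^2$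
$$DW=(1-x)\big[nw'+xw''-xw'-x^2w''\big]=Lw .$$
Hence $Lw\le\lambda w$ on $(0,1)$. We also need $L$ in divergence form. With $P(x)=x^n(1-x)^{1-n}$,
$$\frac{P'}P=\frac nx+\frac{n-1}{1-x}=\frac{n-x}{x(1-x)},\qquad\text{so}\qquad Lw=x(1-x)^2P^{-1}(Pw')'. \tag{12}$$

**Step 3: an exact radial eigenfunction.** To compare, we need a positive radial $Y$, regular at $x=0$, with $LY=\lambda Y$. (The pure power $(1-x)^{-m_s}$ will not do: by (10) it satisfies $L\le\lambda$, the same inequality as $w$, whereas the comparison in Step 4 needs $LY\ge\lambda Y$.) We build one by averaging a nonradial eigenfunction.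

Let $c=m_s+n$, $\zeta\in\partial B^n$, $\rho=1-|z|^2$, $g=1-\langle z,\zeta\rangle$, and $f=\rho^c|g|^{-2c}$. We claim $Df=c(c-n)f=\lambda f$.

Write $f=e^h$ with $h=\log f$ real. Then $\partial_j\bar\partial_kf=f(\partial_j\bar\partial_kh+\partial_jh\,\overline{\partial_kh})$, so
$$Df=f\Big(Dh+\rho\Big[\sum_j|\partial_jh|^2-\Big|\sum_jz_j\partial_jh\Big|^2\Big]\Big). \tag{13}$$
First, $\log|g|^2$ is pluriharmonic, so $Dh=c\,D\log\rho=c\,L[\log(1-x)]$. With $w'=-\frac1{1-x}$, $w''=-\frac1{(1-x)^2}$ we get $L[\log(1-x)]=-x-(n-x)=-n$. Thus $Dh=-cn$.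

Second, $\partial_jh=ca_j$ with $a_j=-\bar z_j/\rho+\bar\zeta_j/g$. Using $\langle z,\zeta\rangle=1-g$, $|z|^2=1-\rho$, $|\zeta|=1$,
$$\sum|a_j|^2=\frac{1-\rho}{\rho^2}+\frac1{|g|^2}-2\operatorname{Re}\frac{1-g}{\rho g}=\frac1{\rho^2}+\frac1\rho+\frac1{|g|^2}-2\operatorname{Re}\frac1{\rho g}.$$
Also $\sum z_ja_j=-\frac{1-\rho}\rho+\frac{1-g}g=\frac1g-\frac1\rho$, so
$$\Big|\sum z_ja_j\Big|^2=\frac1{|g|^2}+\frac1{\rho^2}-2\operatorname{Re}\frac1{\rho g}.$$
The difference is $\frac1\rho$. By (13), $Df=f(-cn+c^2\rho\cdot\frac1\rho)=c(c-n)f=(m_s+n)m_sf=\lambda f$.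

Now average over $\zeta$:
$$\Phi(z)=\int_{\partial B^n}\frac{\rho^c}{|1-\langle z,\zeta\rangle|^{2c}}\,d\sigma(\zeta).$$
This is smooth, positive and, by the rotation invariance of $\sigma$, radial: $\Phi(z)=Y(|z|^2)$. Differentiating under the integral, $D\Phi=\lambda\Phi$, so $LY=\lambda Y$ on $(0,1)$; and $Y(0)=1$. Taking $z=re_1$, $Y(r^2)$ is exactly the integral in the statement of Theorem 3. By Rudin 1.4.10 with exponent $2c=n+(2c-n)$, where $2c-n=2m_s+n>0$,
$$\Phi(z)\asymp(1-|z|^2)^{c-(2c-n)}=(1-|z|^2)^{n-c}=(1-|z|^2)^{-m_s}. \tag{14}$$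

**Step 4: comparison.** The aim is $w\le w(0)Y$. Let $N=P(w'Y-wY')$ on $(0,1)$. The terms $Pw'Y'$ cancel, and by (12)
$$N'=(Pw')'Y-w(PY')'=\frac P{x(1-x)^2}\big(Lw\cdot Y-w\,LY\big)\le\frac P{x(1-x)^2}(\lambda wY-\lambda wY)=0 ,$$
because $Lw\le\lambda w$, $LY=\lambda Y$, $Y>0$. Near $x=0$: the function $G(r)=W(re_1)$ is smooth and even in $r$, so $G'(r)=O(r)$ and $w'(r^2)=G'(r)/(2r)$ is bounded. The same holds for $Y'$. Since $P(x)\to0$ as $x\to0$, $N(0^+)=0$. Hence $N\le0$, so $(w/Y)'=N/(PY^2)\le0$, and $w/Y\le w(0)/Y(0)=u(0)^s$. That is,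
$$\int_{\partial B^n}u(r\zeta)^s\,d\sigma=w(r^2)\le u(0)^s\,Y(r^2),$$
and (14) gives the second inequality of the theorem. $\blacksquare$

## 8. Proof of Theorem 1: the moment of order $q=\alpha+n+1$

Let $0<\varepsilon<\varepsilon_0$, $\beta=\alpha+n-1-\varepsilon$ and $\alpha'=\alpha+(\varepsilon_0-\varepsilon)$, so $\alpha'>\alpha\ge-1$. Since $\alpha+n=q-1$,
$$\beta+1-m=q-1-m-\varepsilon=\varepsilon_0-\varepsilon>0, \tag{15}$$
and in particular $\beta>m-1>-1$, so $\nu=\nu_{\varphi,\beta}$ is defined. Below, $C$ may depend on $n,p,\alpha,\varepsilon,\varphi$ but not on $\xi,t$.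

**Step A: the volume estimate.** The aim is
$$\nu(S(\xi,t))\le C\,t^{n+1+\alpha'}\qquad\text{for all }\xi\in\partial B^n,\ t>0. \tag{16}$$
For $t\ge1$ this holds because $\nu$ is finite. Let $t<1$, and let $\psi,F,u,K,M$ be as in Section 5. For fixed $r<1$ and $\zeta\in\partial B^n$, the function $\lambda\mapsto F(r\lambda\zeta)-i\operatorname{Im}F(0)$ is holomorphic near $\overline{\mathbb D}$ and real at $\lambda=0$, and its real part is $u(r\lambda\zeta)$. M. Riesz's theorem applies because $1<q<\infty$. Integrating the result over $\zeta\in\partial B^n$ and using that $\sigma$ is invariant under $\zeta\mapsto e^{i\theta}\zeta$,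
$$\int_{\partial B^n}|F(r\zeta)-i\operatorname{Im}F(0)|^qd\sigma\le C\int_{\partial B^n}u(r\zeta)^qd\sigma .$$
Since $|\operatorname{Im}F(0)|\le K$ and $u(0)\le K$, Theorem 3 with $s=q$, $m_s=m$ gives
$$\int_{\partial B^n}|F(r\zeta)|^qd\sigma\le C\Big(\int_{\partial B^n}u(r\zeta)^qd\sigma+K^q\Big)\le C(1-r^2)^{-m}. \tag{17}$$
By (6) and (7), every $z\in\varphi^{-1}(S(\xi,t))$ satisfies $|F(z)|\ge\frac1t$ and $1-|z|\le Mt$. By Chebyshev and (17), $\sigma\{\zeta:|F(r\zeta)|\ge\frac1t\}\le Ct^q(1-r^2)^{-m}$. With $r^{2n-1}\le r$,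
$$\nu(S(\xi,t))\le2n\int_{\max(0,1-Mt)}^1r^{2n-1}(1-r^2)^\beta\,\sigma\{\zeta:|F(r\zeta)|\ge\tfrac1t\}\,dr\le C\,t^q\int_{\max(0,1-Mt)}^1(1-r^2)^{\beta-m}\,r\,dr .$$
Substitute $y=1-r^2$. The range is $0<y<y_0$ with $y_0\le2Mt$, and $\beta-m+1>0$ by (15), so the integral equals $\frac{y_0^{\beta-m+1}}{2(\beta-m+1)}\le Ct^{\beta+1-m}$. The total exponent is
$$q+\beta+1-m=n+1+\alpha+\varepsilon_0-\varepsilon=n+1+\alpha',$$
which proves (16).

**Step B: boundedness.** By (16), Lemma 2 applies with $\gamma=\alpha'>-1$: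
$$\|f\circ\varphi\|_{A^p_\beta}^p=\int|f|^pd\nu\le C\|f\|^p_{A^p_{\alpha'}}. \tag{18}$$
By (1), $\|f\|_{A^p_{\alpha'}}\le C\|f\|_{A^p_\alpha}$, also when $\alpha=-1$. So $C_\varphi:A^p_\alpha\to A^p_\beta$ is bounded.

**Step C: compactness.** We use the room between $\alpha$ and $\alpha'$. Let $(f_k)$ be bounded in $A^p_\alpha$, hence in $A^p_{\alpha'}$. For $|w|\le R<1$, subharmonicity on the ball of radius $\delta=\frac{1-R}2$ about $w$ gives
$$|f_k(w)|^p\le\delta^{-2n}\int_{|z-w|<\delta}|f_k|^pdV\le C_R\|f_k\|^p_{A^p_{\alpha'}},$$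
since $(1-|z|^2)^{\alpha'}$ is bounded below on $|z|\le\frac{1+R}2$. By Montel's theorem a subsequence, still called $f_k$, converges locally uniformly to some $f\in H(B^n)$. By Fatou's lemma $f\in A^p_\alpha$; when $\alpha=-1$, use uniform convergence on each sphere $|z|=r$.

Now $f_k\to f$ in $A^p_{\alpha'}$. On $|z|\le R$ the convergence is uniform. Moreover $|f_k-f|^p\le2^p(|f_k|^p+|f|^p)$, so $\|f_k-f\|_{A^p_\alpha}^p\le B$ for some $B$ independent of $k$. If $\alpha>-1$,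
$$\int_{|z|>R}|f_k-f|^p(1-|z|^2)^{\alpha'}dV\le(1-R^2)^{\alpha'-\alpha}B.$$
If $\alpha=-1$, the same integral is at most $2nB\int_R^1(1-r^2)^{\alpha'}dr$. Both bounds tend to $0$ as $R\to1$, uniformly in $k$. Applying (18) to $f_k-f$, we get $C_\varphi f_k\to C_\varphi f$ in $A^p_\beta$. So $C_\varphi:A^p_\alpha\to A^p_\beta$ is compact.

**Step D: the Question.** Given any holomorphic $\varphi:B^n\to B^n$, pick $\varepsilon$ with $0<\varepsilon<\varepsilon_0$. It is admissible by the remark after (3), and by Step B $C_\varphi$ maps $A^p_\alpha$ boundedly into $A^p_{\alpha+n-1-\varepsilon}$. So $\varphi$ does not have the property in the Question, and no such map exists, for any $n\ge2$, $0<p<\infty$, $\alpha\ge-1$. $\blacksquare$
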